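\title{Smooth bump functions and diffeomorphisms deleting points in Banach spaces}

\begin{abstract}
We prove that if an infinite-dimensional Banach space $X$ has a $C^p$ smooth bump function, then for every neighborhood $U$ of the origin there is a $C^p$ diffeomorphism of $X$ onto $X\setminus\{0\}$ that is the identity outside $U$. The point is deleted by pushing smaller and smaller neighborhoods of it onto a nested sequence of smooth starlike bodies with moving centers and empty intersection. In reflexive spaces the bodies are balls of an incomplete smooth norm. In nonreflexive spaces they are built from James' sequences and a nonlinear, locally finite substitute for the tail projections of $c_0$. As a supplement we show that the same property is equivalent to the deletion of discrete families of starlike compact sets, and to the existence of a nonnegative bump function without critical points where it is nonzero.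
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $X$ be a real Banach space and fix $p\in\mathbb N\cup\{\infty\}$, $p\ge1$. Derivatives are Fr\'echet derivatives, and a $C^p$ diffeomorphism between open sets is a $C^p$ bijection with $C^p$ inverse. A \emph{$C^p$ bump function} is a $C^p$ function $b:X\to\mathbb R$ whose support is nonempty and bounded. We say that $X$ \emph{admits $C^p$ diffeomorphisms deleting points with a bounded support} if for every neighborhood $U$ of the origin there is a $C^p$ diffeomorphism $h:X\to X\setminus\{0\}$ that is the identity outside $U$. Which spaces have this property?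

Two obstructions are visible at once. To see the first, note the following fact, which we use throughout: if $\varphi:X\to X$ is injective and is the identity off a set $A$, then
\begin{equation}\label{eq:off}
\varphi(A)=A\cap\varphi(X),
\end{equation}
because the points outside $A$ are exactly the images of the points outside $A$. If $h$ deletes the origin and is the identity off a closed ball $\overline B$ about $0$, then $h(\overline B)=\overline B\setminus\{0\}$. In a finite-dimensional space the left side is compact and the right side is not, so $X$ must be infinite-dimensional. The second obstruction is analytic. The map $h$ is not the identity, so some functional $x^*\in X^*$ makes $x\mapsto x^*(h(x)-x)$ a nonzero $C^p$ function that vanishes off $\overline B$. Thus $X$ must have a $C^p$ bump function.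

One would guess that there are no other obstructions: infinite dimension provides the room, and a bump function localizes smooth constructions. The difficulty is that a single bump function is a weak tool. Its level sets have no convexity, and nothing bounds its derivative on bounded sets. For an infinite-dimensional Banach space $X$, the following facts are stated as known in \cite{SB}.
\begin{enumerate}
\item[(i)] If $X$ admits $C^p$ diffeomorphisms deleting points with a bounded support, then $X$ has a $C^p$ bump function.
\item[(ii)] If $X$ has a $C^p$ bump function and a (not necessarily equivalent) $C^p$ smooth norm, then $X$ admits such diffeomorphisms.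
\item[(iii)] If $X$ has $C^p$ smooth partitions of unity, then $X$ admits such diffeomorphisms.
\end{enumerate}
The problem, taken from \cite{SB}, is whether the necessary condition in (i) is also sufficient. We prove that it is, without using (i)--(iii).

\begin{theorem}\label{thm:main}
Let $X$ be an infinite-dimensional Banach space with a $C^p$ bump function. For every neighborhood $U$ of $0$ there is a $C^p$ diffeomorphism $h:X\to X\setminus\{0\}$ that is the identity outside $U$.
\end{theorem}

The tools of the proof give two further characterizations. A set $K$ is \emph{starlike with respect to} a point $a\in K$ if it contains the segment $[a,x]$ for every $x\in K$. A family of subsets of $X$ is \emph{discrete} if every point of $X$ has a neighborhood that meets at most one member of the family.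

\begin{theorem}\label{thm:equiv}
For a Banach space $X\ne\{0\}$ the following are equivalent.
\begin{enumerate}
\item[(1)] $X$ is infinite-dimensional and has a $C^p$ bump function.
\item[(2)] $X$ admits $C^p$ diffeomorphisms deleting points with a bounded support.
\item[(3)] If $(K_i)_{i\in I}$ is a discrete family of nonempty compact sets, each starlike with respect to one of its points, and $O\supset K:=\bigcup_iK_i$ is open, then there is a $C^p$ diffeomorphism $X\to X\setminus K$ that is the identity outside $O$.
\item[(4)] There is a $C^p$ bump function $f\ge0$ on $X$ with $f'(x)\ne0$ whenever $f(x)\ne0$.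
\end{enumerate}
\end{theorem}

Section~\ref{sec:model} shows the mechanism in $\ell_2$. Sections~\ref{sec:tools} and~\ref{sec:engine} reduce Theorem~\ref{thm:main} to the construction of a nested sequence of smooth starlike bodies with empty intersection. Section~\ref{sec:reflexive} constructs the bodies in reflexive spaces, and Sections~\ref{sec:james} and~\ref{sec:bodies} construct them in nonreflexive spaces, which is the main work. Section~\ref{sec:equiv} proves Theorem~\ref{thm:equiv}. We write $B(x,r)$ for the open ball.

\section{The mechanism in $\ell_2$}\label{sec:model}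

Let $X=\ell_2$ with unit vectors $e_1,e_2,\dots$, and let
\[
\omega(x)=\Big(\sum_{k\ge1}16^{-k}x_k^2\Big)^{1/2},\qquad c_0=0,\qquad c_n=e_1+\dots+e_n,\qquad C_n=\{x:\omega(x-c_n)\le4^{-n}\}.
\]
The norm $\omega$ is $C^\infty$ off $0$, being the square root of a continuous quadratic form that is positive there. Since $\omega(c_{n+1}-c_n)=4^{-n-1}$, the set $C_{n+1}$, even after it is doubled about its center, lies in the interior of $C_n$: if $\omega(x-c_{n+1})\le2\cdot4^{-n-1}$, then $\omega(x-c_n)\le3\cdot4^{-n-1}<4^{-n}$. A point $y$ in all the $C_n$ would satisfy $4^{-k}|y_k-1|\le4^{-n}$ for all $n\ge k$, so $y=(1,1,1,\dots)\notin\ell_2$. Hence $\bigcap_nC_n=\emptyset$.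

We now move points inside $C_0$. First slide the origin to $c_1$ by a diffeomorphism that is the identity off $C_0$. Then take a ball $D$ of small radius $\varepsilon$ about $c_1$ and inflate it along the rays from $c_1$ until it fills $C_1$. On the ray $c_1+su$, $s\ge0$, $\|u\|=1$, the ball $D$ ends at $s=\varepsilon$, the body $C_1$ ends at $s=1/(4\omega(u))$, and its double ends at $s=1/(2\omega(u))$. These numbers are unbounded as $u$ varies, since $\omega(e_k)=4^{-k}$, but each of them is finite. So on each ray we can use an increasing map of $[0,\infty)$ that fixes a neighborhood of $0$, sends $\varepsilon$ to $1/(4\omega(u))$, and fixes every $s\ge1/(2\omega(u))$. The composition $h_1$ of the two moves is the identity off $C_0$, sends $0$ to $c_1$, and maps a small neighborhood $P_1$ of $0$ onto $C_1$.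

Repeat this inside $C_1$: slide $c_1$ to $c_2$ and inflate a much smaller ball onto $C_2$. The result $h_2$ agrees with $h_1$ off $P_1$ and maps a smaller neighborhood $P_2$ of $0$ onto $C_2$. If the $P_n$ shrink to $\{0\}$, then near each $x\ne0$ the sequence $h_n$ is eventually constant, and the limit is a diffeomorphism of $X\setminus\{0\}$ onto $\bigcup_n(X\setminus C_n)=X$. The origin itself travels along $c_1,c_2,\dots$ toward a point that the space does not contain. The inverse map deletes the origin.

The argument used three things: each $C_n$ is bounded on every ray from its center and is described by a smooth homogeneous function; there is room between consecutive bodies; and the intersection is empty. Convexity was used only to check the nesting.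

\section{Gauges and two local moves}\label{sec:tools}

A \emph{gauge} on a Banach space is a continuous function $G\ge0$ that is $C^p$ off $0$, satisfies $G(\lambda x)=\lambda G(x)$ for $\lambda\ge0$, and is positive off $0$. The set $\{G\le1\}$ is closed and starlike with respect to $0$, the set $\{G<1\}$ is an open neighborhood of $0$ with the same property, and both meet each ray from $0$ in a bounded segment. They need not be bounded or convex. Most of our gauges are obtained from a level set that every ray crosses transversally.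

\begin{lemma}\label{lem:level}
Let $Y$ be a Banach space and let $\Lambda:Y\setminus\{0\}\to\mathbb R$ be $C^p$. Assume that
\begin{enumerate}
\item[(a)] $\Lambda<1$ on $B(0,r)\setminus\{0\}$ for some $r>0$;
\item[(b)] for every $y\ne0$ there is $\lambda>0$ with $\Lambda(\lambda y)\ge1$;
\item[(c)] $\Lambda'(y)y>0$ whenever $\Lambda(y)=1$.
\end{enumerate}
Then there is a gauge $G$ on $Y$ with $\{G<1\}=\{\Lambda<1\}\cup\{0\}$ and $\{G\le1\}=\{\Lambda\le1\}\cup\{0\}$.
\end{lemma}

\begin{proof}
Fix $y\ne0$ and let $j(\lambda)=\Lambda(\lambda y)$ for $\lambda>0$. By (c), $j'(\lambda)=\lambda^{-1}\Lambda'(\lambda y)(\lambda y)>0$ whenever $j(\lambda)=1$. By (a) and (b) there is a least $\lambda(y)$ with $j(\lambda(y))=1$; moreover $\lambda(y)\ge r/\|y\|$, $j<1$ on $(0,\lambda(y))$, and $j>1$ just to the right of $\lambda(y)$. If $j$ took the value $1$ again, then at the first such point $\lambda_1$ we would have $j>1$ on $(\lambda(y),\lambda_1)$, hence $j'(\lambda_1)\le0$, which is excluded. So $j>1$ on $(\lambda(y),\infty)$, and $\lambda(y)$ is the only positive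 solution of $\Lambda(\lambda y)=1$. The implicit function theorem, applied to the $C^p$ map $(\lambda,y)\mapsto\Lambda(\lambda y)$, shows that $y\mapsto\lambda(y)$ is $C^p$, and uniqueness gives $\lambda(\mu y)=\lambda(y)/\mu$ for $\mu>0$. Put $G=1/\lambda$ and $G(0)=0$. Then $G(y)\le\|y\|/r$, so $G$ is continuous at $0$. Finally $G(y)<1$ means $1<\lambda(y)$, which holds exactly when $\Lambda(y)=j(1)<1$, and $G(y)=1$ exactly when $\Lambda(y)=1$.
\end{proof}

For the rest of this section and in Section~\ref{sec:engine}, $X$ has a $C^p$ bump function. Translating it so that it is nonzero at $0$ and composing with $s\mapsto s^2/(1+s^2)$, we fix a $C^p$ function $b:X\to[0,1)$ and numbers $r_0,\delta>0$ such that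
\begin{equation}\label{eq:bump}
b=0\ \text{ off }B(0,r_0),\qquad b\ge\delta\ \text{ on }B(0,\delta).
\end{equation}
The norm of $X$ need not be smooth, so we need a smooth substitute for small balls. We get it by integrating $b$ along rays. Recall that if $F(s,x)$ and its partial derivatives in $x$ of all orders up to $p$ are continuous on $[s_1,s_2]\times W$, with $W$ open, then $x\mapsto\int_{s_1}^{s_2}F(s,x)\,ds$ is $C^p$ on $W$.

\begin{lemma}\label{lem:psi}
There are a gauge $\psi$ on $X$ and $M\ge1$ with $M^{-1}\|x\|\le\psi(x)\le M\|x\|$ for all $x\in X$.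
\end{lemma}

\begin{proof}
For $x\ne0$ let $I(x)=\int_0^\infty b(sx)\,ds$. Given $x_0\ne0$, on the open set $\{\|x\|>\|x_0\|/2\}$ the integrand vanishes for $s\ge2r_0/\|x_0\|$, so $I$ is $C^p$ there. A change of variable gives $I(\lambda x)=I(x)/\lambda$ for $\lambda>0$. By \eqref{eq:bump}, the integrand is at least $\delta$ for $s<\delta/\|x\|$, is less than $1$, and vanishes for $s\ge r_0/\|x\|$; thus $\delta^2/\|x\|\le I(x)\le r_0/\|x\|$. Put $\psi=1/I$, $\psi(0)=0$, and $M=\max\{1,r_0,\delta^{-2}\}$.
\end{proof}

The first move inflates a small body onto a larger one with the same center.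

\begin{lemma}[Inflation]\label{lem:inflate}
Let $G,H$ be gauges on $X$, $t>1$ and $\varepsilon>0$, and suppose $\{H\le\varepsilon\}\subset\{G<1\}$. There is a $C^p$ diffeomorphism $\alpha$ of $X$ with $\alpha(0)=0$, $\alpha=\mathrm{id}$ off $\{G\le t\}$, and $\alpha(\{H\le\varepsilon\})=\{G\le1\}$.
\end{lemma}

The room $t>1$ is necessary: by \eqref{eq:off}, a bijection that is the identity off $\{G\le1\}$ maps no proper subset of $\{G\le1\}$ onto it.

\begin{proof}
Use $s=G(x)$ as the coordinate on each ray. The set $\{H\le\varepsilon\}$ ends at some $s=e\in(0,1)$ that depends on the ray, so we need increasing maps $\beta(e,\cdot)$ of $(0,\infty)$, smooth in $(e,s)$, that send $e$ to $1$ and are the identity near $0$ and on $[t,\infty)$. We add $1-e$ to the identity on $[e/2,e]$ and take it back on $[e,t]$, slowly enough to keep the slope positive.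

Choose $\zeta,\tilde\zeta\in C_c^\infty((0,1))$, both nonnegative with integral $1$, and $\tilde\zeta<t$. For $\tilde\zeta$, take a function with values in $[0,1]$ that equals $1$ on $[a,1-a]$ and divide it by its integral; the result is at most $1/(1-2a)$, which is less than $t$ for small $a$. Let $Z(s)=\int_{-\infty}^s\zeta$ and $\tilde Z(s)=\int_{-\infty}^s\tilde\zeta$; both vanish on $(-\infty,0]$ and equal $1$ on $[1,\infty)$. For $e\in(0,1)$ and $s>0$ put
\[
\beta(e,s)=s+(1-e)\,Z\Big(\frac{2s-e}{e}\Big)-(1-e)\,\tilde Z\Big(\frac{s-e}{t-e}\Big).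
\]
If $s\le e/2$, both $Z$ and $\tilde Z$ vanish; if $s\ge t$, both equal $1$. In these two ranges $\beta(e,s)=s$. At $s=e$ we have $Z=1$, $\tilde Z=0$, so $\beta(e,e)=1$. The inequality $\frac{1-e}{t-e}\le\frac1t$ is equivalent to $e\le te$, so
\[
\partial_s\beta\ \ge\ 1-\frac{1-e}{t-e}\,\tilde\zeta\Big(\frac{s-e}{t-e}\Big)\ >\ 1-\frac1t\cdot t=0 .
\]
Hence $\beta(e,\cdot)$ is an increasing bijection of $(0,\infty)$. The map $(e,s)\mapsto(e,\beta(e,s))$ is a smooth bijection of $(0,1)\times(0,\infty)$ with positive Jacobian, so the inverse $\beta^{-1}(e,\cdot)$ of $\beta(e,\cdot)$ is $C^\infty$ jointly in $(e,s)$. It also fixes every $s\le e/2$.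

For $x\ne0$ let $e(x)=\varepsilon G(x)/H(x)$. This function is $C^p$ and constant on open rays from $0$. At the point $y$ of the ray with $H(y)=\varepsilon$ it equals $G(y)$, so $e(x)\in(0,1)$ by hypothesis. Define
\[
\alpha(x)=\frac{\beta(e(x),G(x))}{G(x)}\,x\quad(x\ne0),\qquad\alpha(0)=0 .
\]
Then $\alpha$ preserves rays and $G(\alpha(x))=\beta(e(x),G(x))$, so $\alpha$ is a bijection whose inverse is given by the same formula with $\beta^{-1}$. Both maps are $C^p$ off $0$. If $0<H(x)<\varepsilon/2$, then $G(x)=e(x)H(x)/\varepsilon<e(x)/2$, so both maps are the identity near $0$. If $G(x)\ge t$, then $\alpha(x)=x$. Finally, for $x\ne0$,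
\[
H(x)\le\varepsilon\iff G(x)\le e(x)\iff G(\alpha(x))\le\beta(e(x),e(x))=1 .\qedhere
\]
\end{proof}

The second move slides a point along a segment. A map $x\mapsto x+\mu b(x)v$ with small $\mu$ is not available, since injectivity would require a bound on $b'$. A flow needs no such bound. Recall that a $C^p$ vector field on a Banach space is locally Lipschitz and has a $C^p$ local flow. If the field is bounded, an integral curve on a bounded interval is Lipschitz, has limits at the endpoints by completeness, and can be continued. The flow is then global, and its time-one map is a $C^p$ diffeomorphism whose inverse is the time $-1$ map.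

\begin{lemma}[Sliding]\label{lem:slide}
If $O\subset X$ is open and $[a,a']\subset O$, there is a $C^p$ diffeomorphism $\tau$ of $X$ with $\tau=\mathrm{id}$ off $O$ and $\tau(a)=a'$.
\end{lemma}

\begin{proof}
Choose $\mu>0$ with $\mu r_0<\operatorname{dist}([a,a'],X\setminus O)$ (any $\mu$ if $O=X$). Cover the compact segment by finitely many balls $B(w_i,\mu\delta)$ with $w_i\in[a,a']$, and let $S(x)=\sum_ib((x-w_i)/\mu)$. By \eqref{eq:bump}, $S\ge\delta$ on $[a,a']$ and $S=0$ off $O$. Let $\sigma:\mathbb R\to[0,1]$ be $C^\infty$, equal to $0$ on $(-\infty,0]$ and to $1$ on $[1,\infty)$. The vector field $V(x)=\sigma(S(x)/\delta)(a'-a)$ is $C^p$ and bounded, vanishes off $O$, and equals $a'-a$ on $[a,a']$. Its time-one map $\tau$ fixes every point off $O$, and $\tau(a)=a'$ because $s\mapsto a+s(a'-a)$, $0\le s\le1$, is an integral curve.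
\end{proof}

\section{Nested bodies}\label{sec:engine}

We first pass to the limit in a sequence of diffeomorphisms that stabilizes locally.

\begin{lemma}\label{lem:limit}
Let $(P_n)$ and $(C_n)$ be decreasing sequences of closed subsets of $X$, and let $h_n$ be $C^p$ diffeomorphisms of $X$ with $h_n(P_n)=C_n$ and $h_{n+1}=h_n$ off $P_n$ $(n\ge0)$. Then $h=\lim h_n$ is a $C^p$ diffeomorphism of $X\setminus\bigcap P_n$ onto $X\setminus\bigcap C_n$, equal to $h_0$ off $P_0$.
\end{lemma}

\begin{proof}
On the open set $X\setminus P_m$ we have $h_k=h_m$ for all $k\ge m$, because $X\setminus P_m\subset X\setminus P_k$. So $h=h_m$ there, and $h$ maps $X\setminus P_m$ diffeomorphically onto $X\setminus C_m$. These open sets increase to $X\setminus\bigcap P_n$ and $X\setminus\bigcap C_n$. Any two points of the domain lie in one set $X\setminus P_m$, so $h$ is injective; every point of the target lies in some $X\setminus C_m$, so $h$ is onto; and $h^{-1}=h_m^{-1}$ on $X\setminus C_m$.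
\end{proof}

\begin{proposition}\label{prop:engine}
Let $c_n\in X$, let $G_n$ be gauges and let $t_n>1$ $(n\ge0)$. Put $C_n=\{x:G_n(x-c_n)\le1\}$ and $C_n^\circ=\{x:G_n(x-c_n)<1\}$, and assume
\begin{equation}\label{eq:nest}
\{x:G_{n+1}(x-c_{n+1})\le t_{n+1}\}\subset C_n^\circ\qquad(n\ge0).
\end{equation}
\begin{enumerate}
\item[(a)] There is a $C^p$ diffeomorphism $X\setminus\{c_0\}\to X\setminus\bigcap_nC_n$ that is the identity off $C_0$.
\item[(b)] If $\bigcap_nC_n=\emptyset$, the conclusion of Theorem~\ref{thm:main} holds for $X$.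
\end{enumerate}
\end{proposition}

\begin{proof}
Translating all the data, we assume $c_0=0$.

(a) We construct diffeomorphisms $h_n$ of $X$ with $h_n(0)=c_n$ and closed sets $P_n=h_n^{-1}(C_n)$, starting with $h_0=\mathrm{id}$ and $P_0=C_0$. Let $h_n$ be given. By \eqref{eq:nest}, $c_{n+1}\in C_n^\circ$, and the open set $C_n^\circ$ is starlike with respect to $c_n$, so it contains $[c_n,c_{n+1}]$. Lemma~\ref{lem:slide} gives $\tau$ with $\tau(c_n)=c_{n+1}$ and $\tau=\mathrm{id}$ off $C_n^\circ$. The sets $D_\varepsilon=\{x:\psi(x-c_{n+1})\le\varepsilon\}$ lie in balls of radius $2M\varepsilon$ about $c_{n+1}$, and $(\tau h_n)^{-1}$ is continuous and sends $c_{n+1}$ to $0$. So for small $\varepsilon$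
\[
D_\varepsilon\subset C_{n+1}^\circ\qquad\text{and}\qquad(\tau h_n)^{-1}(D_\varepsilon)\subset B\big(0,\tfrac1{n+1}\big).
\]
Lemma~\ref{lem:inflate}, translated to the center $c_{n+1}$, gives $\alpha$ with $\alpha(c_{n+1})=c_{n+1}$ and $\alpha(D_\varepsilon)=C_{n+1}$; by \eqref{eq:nest}, $\alpha=\mathrm{id}$ off $C_n^\circ$. Put $h_{n+1}=\alpha\tau h_n$. Then $h_{n+1}(0)=c_{n+1}$ and
\[
0\in P_{n+1}=(\tau h_n)^{-1}(D_\varepsilon)\subset B\big(0,\tfrac1{n+1}\big).
\]
The bijection $\alpha\tau$ is the identity off $C_n$. If $x\notin P_n$, then $h_n(x)\notin C_n$, so $h_{n+1}(x)=h_n(x)$. By \eqref{eq:off}, $h_{n+1}(P_n)=\alpha\tau(C_n)=C_n\supset C_{n+1}$, so $P_{n+1}\subset P_n$. Since $\bigcap P_n=\{0\}$, Lemma~\ref{lem:limit} gives the required map.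

(b) Let $f:X\to X\setminus\{0\}$ be the inverse of the map in (a). It is the identity off $C_0$, but $C_0$ may be large, even unbounded, so we conjugate. Given $U$, choose $\varepsilon>0$ with $\{\psi\le\varepsilon\}\subset U\cap\{G_0<1\}$, and let $\alpha$ be a diffeomorphism of $X$ with $\alpha(0)=0$ and $\alpha(\{\psi\le\varepsilon\})=C_0$ (Lemma~\ref{lem:inflate}). Then $h=\alpha^{-1}f\alpha$ is a $C^p$ diffeomorphism of $X$ onto $\alpha^{-1}(X\setminus\{0\})=X\setminus\{0\}$. If $x\notin U$, then $\psi(x)>\varepsilon$, so $\alpha(x)\notin C_0$ and $h(x)=x$.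
\end{proof}

In finite dimension a gauge has a positive minimum on the unit sphere, so the $C_n$ are compact and the hypothesis of (b) cannot hold. In infinite dimension the simplest source of bodies is the one used in Section~\ref{sec:model}.

\begin{corollary}\label{cor:incomplete}
Suppose $X$ has a continuous norm $\omega$ that is $C^p$ off $0$ and such that $(X,\omega)$ is not complete. Then the conclusion of Theorem~\ref{thm:main} holds for $X$.
\end{corollary}

\begin{proof}
Take an $\omega$-Cauchy sequence $(c_n)_{n\ge0}$ without $\omega$-limit in $X$. No subsequence has an $\omega$-limit, so we may assume $\omega(c_{n+1}-c_n)\le4^{-n-1}$. Put $G_n=4^n\omega$ and $t_n=2$. If $G_{n+1}(x-c_{n+1})\le2$, then $\omega(x-c_n)\le3\cdot4^{-n-1}<4^{-n}$, which is \eqref{eq:nest}. A point of $\bigcap C_n$ would be an $\omega$-limit of $(c_n)$. Apply Proposition~\ref{prop:engine}(b).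
\end{proof}

By the open mapping theorem, a continuous norm $\omega$ on $X$ is complete if and only if it is equivalent to $\|\cdot\|$: the identity $(X,\|\cdot\|)\to(X,\omega)$ is a continuous linear bijection.

\begin{example}\label{ex:separable}
Let $X$ be separable and infinite-dimensional. Take a dense sequence $(u_k)$ in the unit sphere and $f_k\in X^*$ with $\|f_k\|=f_k(u_k)=1$. If $\|x\|=1$ and $\|x-u_k\|<1$, then $f_k(x)>0$, so $\omega(x)=(\sum_k16^{-k}f_k(x)^2)^{1/2}$ is a continuous norm, $C^\infty$ off $0$. For every $m$ there is a unit vector $x$ with $f_1(x)=\dots=f_m(x)=0$, and then $\omega(x)^2\le\sum_{k>m}16^{-k}$. So $\omega$ is not equivalent to $\|\cdot\|$, and Corollary~\ref{cor:incomplete} proves Theorem~\ref{thm:main} for separable $X$.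
\end{example}

\section{A smooth norm on $c_0(\Gamma)$ and reflexive spaces}\label{sec:reflexive}

For nonseparable spaces countably many functionals may not separate points, and we replace $\ell_2$ by $c_0(\Gamma)$. This is the space of functions $a:\Gamma\to\mathbb R$ such that $\{\gamma:|a_\gamma|\ge\eta\}$ is finite for every $\eta>0$, with the norm $\|a\|_\infty=\max_\gamma|a_\gamma|$. We need a smooth equivalent norm on it. Property (c) below says that the new norm still equals the largest coordinate when that coordinate dominates the others by a prescribed margin; it is needed only in Section~\ref{sec:bodies}.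

Let $E(u)=\int_0^u\int_0^ve^{-1/w}\,dw\,dv$ for $u>0$ and $E(u)=0$ for $u\le0$. This function is $C^\infty$ and convex, $E'>0$ on $(0,\infty)$, and $E(u)\to\infty$ as $u\to\infty$. For $\varepsilon\in(0,\frac12]$ put
\begin{equation}\label{eq:phi}
\varphi_\varepsilon(s)=\frac{E(|s|-1+\varepsilon)}{E(\varepsilon)}\qquad(s\in\mathbb R).
\end{equation}
Then $\varphi_\varepsilon$ is even, vanishes exactly on $[-1+\varepsilon,1-\varepsilon]\supset[-\frac12,\frac12]$, is $C^\infty$, is convex as a nondecreasing convex function of a convex function, has positive derivative on $(1-\varepsilon,\infty)$, tends to $\infty$, and satisfies $\varphi_\varepsilon(1)=1$.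

\begin{lemma}\label{lem:norm}
Let $\Gamma$ be a set and $\varepsilon_\gamma\in(0,\frac12]$ for $\gamma\in\Gamma$. There is a norm $N$ on $c_0(\Gamma)$, $C^\infty$ off $0$, such that
\begin{enumerate}
\item[(a)] $\|a\|_\infty\le N(a)\le2\|a\|_\infty$;
\item[(b)] $N(a)\le N(a')$ if $|a_\gamma|\le|a'_\gamma|$ for all $\gamma$;
\item[(c)] if $a_\kappa>0$ and $|a_\gamma|\le(1-\varepsilon_\gamma)a_\kappa$ for all $\gamma\ne\kappa$, then $N(a)=a_\kappa$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\Phi(a)=\sum_\gamma\varphi_{\varepsilon_\gamma}(a_\gamma)$. On the ball of radius $\frac14$ about $a$, a coordinate with $|a_\gamma|<\frac14$ stays below $\frac12$ in absolute value and contributes nothing. So the sum is locally finite, and $\Phi$ is $C^\infty$, convex and even. We apply Lemma~\ref{lem:level} with $C^\infty$ smoothness. We have $\Phi=0$ on $\{\|a\|_\infty\le\frac12\}$, and $\Phi(\lambda a)\to\infty$ as $\lambda\to\infty$ for $a\ne0$. If $\Phi(a)=1$, convexity gives $\Phi'(a)a\ge\Phi(a)-\Phi(0)=1$. We obtain a homogeneous function $N$, $C^\infty$ and positive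 off $0$, with $\{N\le1\}=\{\Phi\le1\}$. This set is convex and symmetric and $N$ is its Minkowski functional, so $N$ is a norm. Since $\varphi_\varepsilon(s)>1$ for $|s|>1$, we have $\{\|a\|_\infty\le\frac12\}\subset\{\Phi\le1\}\subset\{\|a\|_\infty\le1\}$, which gives (a). In (b), $\Phi(\lambda a)\le\Phi(\lambda a')$ for all $\lambda>0$, because each $\varphi_\varepsilon$ is even and nondecreasing on $[0,\infty)$; hence $N(a)\le N(a')$. In (c), $\Phi(a/a_\kappa)=\varphi_{\varepsilon_\kappa}(1)=1$, so $N(a/a_\kappa)=1$.
\end{proof}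

\begin{lemma}\label{lem:noreflexive}
No closed infinite-dimensional subspace of $c_0(\Gamma)$ is reflexive.
\end{lemma}

\begin{proof}
Let $W\subset c_0(\Gamma)$ be a closed infinite-dimensional subspace. Choose inductively $u_n\in W$ with $\|u_n\|_\infty=1$ and finite sets $F_n\subset\Gamma$ such that $|u_n|<4^{-n}$ off $F_n$ and $u_{n+1}$ vanishes on $F_1\cup\dots\cup F_n$; the last requirement consists of finitely many linear conditions. Pick $\gamma_n$ with $|u_n(\gamma_n)|=1$. Then $\gamma_n\in F_n$ and $\gamma_n\notin F_i$ for $i<n$, so the $\gamma_n$ are distinct. Let $v_n=u_1+\dots+u_n$ and $\gamma\in\Gamma$. If $m$ is the least index with $\gamma\in F_m$, then $u_i(\gamma)=0$ for $i>m$ and $|u_i(\gamma)|<4^{-i}$ for $i<m$; if there is no such $m$, then $|u_i(\gamma)|<4^{-i}$ for all $i$. In both cases $|v_n(\gamma)|\le1+\frac13$. If $W$ were reflexive, a subsequence of the bounded sequence $(v_n)$ would converge weakly, hence pointwise, to some $v\in W$. For $\gamma=\gamma_n$ the least index is $m=n$, so $|v(\gamma_n)|\ge1-\sum_{i<n}4^{-i}\ge\frac23$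 for all $n$. This contradicts $v\in c_0(\Gamma)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for reflexive $X$]
By a theorem of Lindenstrauss \cite{L} (see also \cite{AL}), for every reflexive space $X$ there are a set $\Gamma$ and an injective bounded linear operator $T:X\to c_0(\Gamma)$. Let $N$ be the norm of Lemma~\ref{lem:norm} with all $\varepsilon_\gamma=\frac12$. Then $\omega(x)=N(Tx)$ is a continuous norm on $X$, and it is $C^\infty$ off $0$ because $T$ is injective. If $\omega$ were complete, it would be equivalent to $\|\cdot\|$, and $T$ would be an isomorphism of $X$ onto a closed infinite-dimensional reflexive subspace of $c_0(\Gamma)$, contrary to Lemma~\ref{lem:noreflexive}. Corollary~\ref{cor:incomplete} applies.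
\end{proof}

\section{A biorthogonal system in nonreflexive spaces}\label{sec:james}

From now until the end of Section~\ref{sec:bodies}, $X$ is nonreflexive and has a $C^p$ bump function. We have no injection into $c_0(\Gamma)$ and no smooth norm at our disposal. Instead we imitate one feature of the unit vectors $e_k$ of $c_0$: their partial sums are bounded, but no point of $c_0$ has all coordinates equal to $1$. The aim of this section is the following system.

\begin{proposition}\label{prop:system}
There are $y_k\in X$ and $g_j\in X^*$ $(j,k\ge1)$ with $\|y_k\|\le4$, $\|g_j\|\le2$,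
\begin{equation}\label{eq:biorth}
g_j(y_k)=\delta_{jk},\qquad g_j(x)\to0\ \text{ as }j\to\infty\ \text{ for every }x\in X,
\end{equation}
such that for every $m\ge1$ and every finitely supported real sequence $(a_k)_{k\ge m}$,
\begin{equation}\label{eq:var}
\Big\|\sum_{k\ge m}a_ky_k\Big\|\le4\sum_{k\ge m}|a_k-a_{k+1}|.
\end{equation}
\end{proposition}

We call the sum on the right of \eqref{eq:var} the \emph{variation} of $(a_k)_{k\ge m}$. The variation of a nonincreasing sequence that tends to $0$ is its first term.

Nonreflexivity enters through James' sequences \cite{J}. We recall Helly's theorem: if $Y$ is a Banach space, $\phi_1,\dots,\phi_m\in Y^*$, $a_1,\dots,a_m\in\mathbb R$, $L\ge0$, and $|\sum\lambda_ia_i|\le L\|\sum\lambda_i\phi_i\|$ for all real $\lambda_i$, then for each $L'>L$ there is $y\in Y$ with $\|y\|\le L'$ and $\phi_i(y)=a_i$ for all $i$.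

\begin{lemma}\label{lem:james}
There are $x_k\in X$ and $f_n\in X^*$ $(k,n\ge1)$ of norm at most $1$ with $f_n(x_k)=\frac12$ for $n\le k$ and $f_n(x_k)=0$ for $n>k$.
\end{lemma}

\begin{proof}
Regard $X$ as a proper closed subspace of $X^{**}$. Riesz' lemma gives a unit vector of $X^{**}$ at distance more than $\frac34$ from $X$. Multiplying it by $\frac34$, we get $F\in X^{**}$ with $\|F\|<1$ and $d:=\operatorname{dist}(F,X)>\frac12$. Suppose $f_1,x_1,\dots,f_{n-1},x_{n-1}$ are chosen, with $F(f_i)=\frac12$. For real $\lambda,\lambda_1,\dots,\lambda_{n-1}$,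
\[
\Big|\lambda\cdot\frac12\Big|=\frac1{2d}\,|\lambda|\,d\le\frac1{2d}\Big\|\lambda F+\sum_{k<n}\lambda_kx_k\Big\|,
\]
and $\frac1{2d}<1$. Helly's theorem in $Y=X^*$ gives $f_n$ with $\|f_n\|\le1$, $F(f_n)=\frac12$ and $f_n(x_k)=0$ for $k<n$. Next, $|\sum_{i\le n}\lambda_iF(f_i)|\le\|F\|\,\|\sum_{i\le n}\lambda_if_i\|$ and $\|F\|<1$, so Helly's theorem in $Y=X$ gives $x_n$ with $\|x_n\|\le1$ and $f_i(x_n)=F(f_i)=\frac12$ for $i\le n$.
\end{proof}

To obtain the second part of \eqref{eq:biorth} we want to subtract from a subsequence of $(f_n)$ its weak$^*$ limit. A bounded sequence of functionals need not have a weak$^*$ convergent subsequence: for the coordinate functionals on $\ell_\infty$ and any $n_1<n_2<\cdots$, test on a vector with $x_{n_j}=(-1)^j$. Here the bump function is used for the third and last time. It forces the function $\limsup_nf_n$ to be differentiable somewhere, which is a case of a result of Ekeland and Lebourg \cite{EL}, and at such a point one reads off a convergent subsequence. Recall Ekeland's variational principle: if $\Theta:X\to(-\infty,\infty]$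 is lower semicontinuous, bounded below and not identically $\infty$, and $\kappa>0$, then there is $x_1$ with $\Theta(x_1)<\infty$ and $\Theta(x)\ge\Theta(x_1)-\kappa\|x-x_1\|$ for all $x$.

\begin{lemma}\label{lem:weakstar}
Every sequence $(f_n)$ in the unit ball of $X^*$ has a weak$^*$ convergent subsequence.
\end{lemma}

\begin{proof}
Let $q(x)=\limsup_nf_n(x)$. It is sublinear, hence convex, and $q(x)-q(x')\le q(x-x')\le\|x-x'\|$, so it is $1$-Lipschitz. Write $\Delta(x,h)=q(x+h)+q(x-h)-2q(x)$.

\emph{Step 1: $q$ is differentiable at some point.} For $\epsilon>0$ let $V_\epsilon$ be the set of $x$ for which some $d>0$ satisfies $\sup_{\|h\|=d}\Delta(x,h)<\epsilon d$. For fixed $d$ this supremum is $4$-Lipschitz in $x$, so $V_\epsilon$ is open. To see that $V_\epsilon$ is dense, fix a ball and a translated and rescaled copy $b_1$ of $b$ that vanishes off this ball. Let $\Theta=b_1^{-2}-q$ where $b_1\ne0$, and $\Theta=\infty$ elsewhere. This function is continuous where $b_1\ne0$ and tends to $\infty$ at every point where $b_1=0$, so it is lower semicontinuous;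 it is bounded below because $q$ is bounded on the ball. Ekeland's principle with $\kappa=\epsilon/4$ gives a point $x_1$ of the ball with $b_1(x_1)\ne0$ such that, for small $h$ and both signs,
\[
q(x_1\pm h)-q(x_1)\le b_1^{-2}(x_1\pm h)-b_1^{-2}(x_1)+\tfrac\epsilon4\|h\|.
\]
We add the two inequalities. Since $b_1^{-2}$ is differentiable at $x_1$, its linear terms cancel, and $\Delta(x_1,h)\le\frac\epsilon2\|h\|+o(\|h\|)$. So $x_1\in V_\epsilon$.

By Baire's theorem there is $x_0\in\bigcap_mV_{1/m}$; let $d_m$ be the corresponding radii. For a unit vector $u$, convexity makes each of the quotients $(q(x_0\pm su)-q(x_0))/s$ nondecreasing in $s>0$, hence also $\Delta(x_0,su)/s$. Thus $\Delta(x_0,h)\le\|h\|/m$ for $\|h\|\le d_m$, that is, $\Delta(x_0,h)=o(\|h\|)$. A continuous convex function has a subgradient at $x_0$, that is, $f\in X^*$ with $q(x_0+h)-q(x_0)-f(h)\ge0$ for all $h$. The quantity $\Delta(x_0,h)$ is the sum of this expression at $h$ and at $-h$, so $0\le q(x_0+h)-q(x_0)-f(h)\le\Delta(x_0,h)=o(\|h\|)$, and $q'(x_0)=f$.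

\emph{Step 2: the subsequence.} Choose $n_1<n_2<\cdots$ with $f_{n_j}(x_0)\to q(x_0)$. For $x\in X$ and $s>0$,
\[
\limsup_jf_{n_j}(x)=\limsup_j\frac{f_{n_j}(x_0+sx)-f_{n_j}(x_0)}s\le\frac{q(x_0+sx)-q(x_0)}s .
\]
Letting $s\to0^+$ we get $\limsup_jf_{n_j}(x)\le f(x)$. The same inequality for $-x$ reads $\liminf_jf_{n_j}(x)\ge f(x)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:system}]
Take $x_k,f_n$ from Lemma~\ref{lem:james} and a subsequence $f_{n_j}\to f$ weak$^*$. Then $\|f\|\le1$, and $f(x_k)=0$ for all $k$ because $f_{n_j}(x_k)=0$ once $n_j>k$. Put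
\[
g_j=f_{n_j}-f,\qquad z_0=0,\qquad z_m=2x_{n_m}\ (m\ge1),\qquad y_k=z_k-z_{k-1}.
\]
Then $\|g_j\|\le2$, $\|z_m\|\le2$, $\|y_k\|\le4$ and $g_j\to0$ weak$^*$. Also $g_j(z_m)=1$ for $j\le m$ and $g_j(z_m)=0$ for $j>m$, so $g_j(y_k)=\delta_{jk}$. Summation by parts gives $\sum_{k\ge m}a_ky_k=\sum_{k\ge m}(a_k-a_{k+1})z_k-a_mz_{m-1}$, and $|a_m|=|\sum_{k\ge m}(a_k-a_{k+1})|$ is at most the variation. Each of the two parts is therefore at most twice the variation.
\end{proof}

\section{The bodies in nonreflexive spaces}\label{sec:bodies}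

\subsection*{The model: boxes in $c_0$}
Let $X=c_0$, $y_k=e_k$ and $g_j(x)=x_j$. Take $c_n=e_1+\dots+e_n$, $\rho_n=4^{-n-1}$, $L_n=1+2^{-n}$, and
\[
C_n=c_n+Q_n,\qquad Q_n=\{x:|x_i|\le\rho_n\ \text{for }i\le n,\ \ |x_i|\le L_n\ \text{for }i>n\}.
\]
A point of $c_{n+1}+tQ_{n+1}$ has the form $c_n+x$ with $x=e_{n+1}+x'$, $x'\in tQ_{n+1}$. The coordinates of $x$ are at most $t\rho_{n+1}$ in absolute value for $i\le n$, at most $1+t\rho_{n+1}$ for $i=n+1$, and at most $tL_{n+1}$ for $i>n+1$. For $t=1$ these numbers are strictly less than $\rho_n$, $L_n$, $L_n$, so the same holds for some $t>1$, and the boxes are nested with room. A point $y\in\bigcap C_n$ would have $|y_j-1|\le\rho_j\le\frac1{16}$ for all $j\ge1$, which is impossible in $c_0$. Unlike the ellipsoids of Section~\ref{sec:model}, these sets are bounded. In a reflexive space, nested bounded closed convex sets have a common point by weak compactness, so the pattern belongs to the nonreflexive case.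

\subsection*{What has to change}
In a general $X$ we can copy the boxes with $g_i(x)$ in place of $x_i$, but the result contains the subspace $\bigcap_j\ker g_j$, which may be nonzero; then the homogeneous function that describes the box is not a gauge. A bound on $\psi$ must cut these directions. The condition $\psi(x)\le K$ with a fixed center is of no use, since $\{\psi\le K\}$ need not be starlike with respect to $c_n$. The condition $\psi(x-c_n)\le K_n$ is hard to nest, since the steps $c_{n+1}-c_n$ do not tend to $0$. The model suggests a way out. In $c_0$ the first half of the definition of $Q_n$ says that $\|x-R_nx\|\le\rho_n$, where $R_nx=\sum_{k>n}x_ke_k$ is the tail projection, and this projection absorbs the step: $R_n(e_{n+1}+x')=(1+x'_{n+1})e_{n+1}+R_{n+1}x'$. So we ask for $\psi(x-R_n(x))\le\rho_n$ with a suitable map $R_n$ into the span of $\{y_k:k>n\}$.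

Nothing makes the series $\sum_{k>n}g_k(x)y_k$ converge in $X$, and the only norm estimate available, \eqref{eq:var}, requires coefficients of bounded variation. We make three changes.
\begin{itemize}
\item Replace $g_k(x)$ by a smooth version $N_k(x)$ of $\sup_{j\ge k}|g_j(x)|$, which is nonincreasing in $k$.
\item Truncate the small coefficients to $0$, at a threshold proportional to $\psi(x)$, so that the sum is locally finite and homogeneous.
\item Use steps $s_{n+1}y_{n+1}$ with $s_n$ strictly decreasing to a positive limit. Then the coordinate $g_{n+1}$ dominates the later ones on the next body, Lemma~\ref{lem:norm}(c) gives $N_{n+1}=g_{n+1}$ there, and $R_n$ still absorbs the step.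
\end{itemize}

\subsection*{Parameters}
Let $\psi$, $M$ be as in Lemma~\ref{lem:psi} and $y_k$, $g_j$ as in Proposition~\ref{prop:system}. For $j\ge1$ and $n\ge0$ put
\[
\varepsilon_j=4^{-j},\qquad s_j=\prod_{i=1}^j(1-2\varepsilon_i),\qquad t_n=1+\frac{\varepsilon_{n+1}}4,\qquad L_n=t_ns_{n+1},
\]
\[
\rho_n=(100M^2)^{-n-1},\qquad\eta_n=\rho_{n+2}.
\]
Then $1\ge s_j\ge1-\sum_i2\varepsilon_i=\frac13$, $1<t_n\le2$ and $\eta_{n+1}\le\eta_n<1$. The number $\varepsilon_j$ is the margin in Lemma~\ref{lem:norm}(c). The ratio $s_{j}/s_{j-1}=1-2\varepsilon_j$ leaves twice this margin, and the surplus pays for the factors $t_n$ and for errors of size $\rho_n$.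

\subsection*{The approximate tail projections}
Let $N$ be the norm of Lemma~\ref{lem:norm} on $c_0$ for the margins $\varepsilon_j$, and put
\[
N_k(x)=N\big(0,\dots,0,g_k(x),g_{k+1}(x),\dots\big)\qquad(k\ge1),
\]
with $g_j(x)$ in the $j$th place. By \eqref{eq:biorth} the argument lies in $c_0$, and it depends linearly and boundedly on $x$. So $N_k$ is a continuous seminorm, $C^\infty$ where it is positive, and Lemma~\ref{lem:norm}(a),(b) give
\begin{equation}\label{eq:Nk}
N_1\ge N_2\ge\cdots,\qquad\sup_{j\ge k}|g_j(x)|\le N_k(x)\le2\sup_{j\ge k}|g_j(x)|\le4\|x\|,\qquad\lim_{k\to\infty}N_k(x)=0 .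
\end{equation}
Fix a $C^\infty$ function $\nu:\mathbb R\to[0,1]$ with $\nu=0$ on $(-\infty,\frac12]$ and $\nu=1$ on $[1,\infty)$. For $\eta\in(0,1)$ and $s\ge0$ let $\theta_\eta(s)=\int_0^s\nu(u/\eta)\,du$. Then $\theta_\eta$ is $C^\infty$, nondecreasing, zero on $[0,\eta/2]$, and $0\le\theta_\eta(s)\le s$. The defect $s-\theta_\eta(s)=\int_0^s(1-\nu(u/\eta))\,du$ is nondecreasing and at most $\eta$. After scaling, for each constant $a>0$,
\begin{equation}\label{eq:defect}
s\mapsto s-a\,\theta_\eta(s/a)\ \text{ is nondecreasing, with values in }\ [0,\min\{s,\eta a\}].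
\end{equation}
Define $R_n(0)=0$, $r_{n,k}(0)=0$, and for $x\ne0$
\[
R_n(x)=\sum_{k>n}r_{n,k}(x)\,y_k,\qquad r_{n,k}(x)=\psi(x)\,\theta_{\eta_n}\!\Big(\frac{N_k(x)}{\psi(x)}\Big).
\]

\begin{lemma}\label{lem:R}
For each $x$ only finitely many $r_{n,k}(x)$ are nonzero. The map $R_n$ is $C^p$ off $0$, $R_n(\lambda x)=\lambda R_n(x)$ for $\lambda\ge0$, and
\begin{align}
\|R_n(x)\|&\le4N_{n+1}(x)\le16\|x\|,\label{eq:Rbound}\\
g_j(x)&=g_j(x-R_n(x))\qquad(1\le j\le n).\label{eq:Rhead}
\end{align}
\end{lemma}

\begin{proof}
Let $W_k=\{x:N_k(x)<\eta_n\psi(x)/2\}$. These sets are open, increase with $k$, and cover $X\setminus\{0\}$ by \eqref{eq:Nk}. On $W_\ell$ we have $r_{n,k}=0$ for all $k\ge\ell$, so the sum is locally finite on $X\setminus\{0\}$. The function $r_{n,k}$ vanishes on $W_k$, which contains every $x\ne0$ with $N_k(x)=0$, and it is a composition of $C^p$ maps on $\{N_k>0\}$. So $R_n$ is $C^p$ off $0$. Homogeneity holds because $N_k/\psi$ is constant on rays. The sequence $(r_{n,k}(x))_{k>n}$ is nonincreasing and eventually $0$, so its variation is $r_{n,n+1}(x)\le N_{n+1}(x)$,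 and \eqref{eq:var} gives \eqref{eq:Rbound}. Finally $g_j(y_k)=0$ for $j\le n<k$, which gives \eqref{eq:Rhead}.
\end{proof}

\subsection*{The gauges}
The two conditions $\psi(x-R_n(x))\le\rho_n$ and $N_{n+1}(x)\le L_n$ define a set with corners, and the two functions are not smooth where they vanish. Both defects are removed by $\chi=\varphi_{1/2}$ from \eqref{eq:phi}, which vanishes on $[0,\frac12]$, has $\chi'>0$ on $(\frac12,\infty)$, satisfies $\chi(1)=1$, and tends to $\infty$. Put
\[
\Lambda_n(x)=\chi\big(A_n(x)\big)+\chi\big(A'_n(x)\big),\qquad A_n(x)=\frac{\psi(x-R_n(x))}{\rho_n},\qquad A_n'(x)=\frac{N_{n+1}(x)}{L_n}.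
\]

\begin{lemma}\label{lem:G}
There is a gauge $G_n$ on $X$ with $\{G_n<1\}=\{\Lambda_n<1\}$ such that, for every $t>0$,
\begin{equation}\label{eq:G}
G_n(x)\le t\ \Longrightarrow\ \|x-R_n(x)\|\le Mt\rho_n\ \text{ and }\ N_{n+1}(x)\le tL_n .
\end{equation}
\end{lemma}

\begin{proof}
The function $z\mapsto\chi(\psi(z)/\rho_n)$ is $C^p$ on $X$, since it vanishes near $0$, and $x\mapsto x-R_n(x)$ is $C^p$ off $0$. The function $\chi(A_n')$ vanishes on the open set $\{N_{n+1}<L_n/2\}$ and is smooth on $\{N_{n+1}>0\}$. So $\Lambda_n$ is $C^p$ off $0$. We check the hypotheses of Lemma~\ref{lem:level}. By \eqref{eq:Rbound} and \eqref{eq:Nk}, $A_n(x)\le17M\|x\|/\rho_n$ and $A'_n(x)\le4\|x\|/L_n$, so $\Lambda_n=0$ near $0$. Let $x\ne0$, $A=A_n(x)$, $A'=A_n'(x)$. By homogeneity $\Lambda_n(\lambda x)=\chi(\lambda A)+\chi(\lambda A')$. If $A'=0$, then $R_n(x)=0$ by \eqref{eq:Rbound}, and $A=\psi(x)/\rho_n>0$. So one of $A,A'$ is positive and $\Lambda_n(\lambda x)\to\infty$. Differentiating at $\lambda=1$ gives $\Lambda_n'(x)x=A\chi'(A)+A'\chi'(A')$, which is positive when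 $\Lambda_n(x)=1$, because then $A>\frac12$ or $A'>\frac12$. Lemma~\ref{lem:level} gives $G_n$. If $G_n(x)\le t$, then $\Lambda_n(x/t)\le1$, so both terms are at most $1$, that is, $A_n(x)\le t$ and $A'_n(x)\le t$. Since $\|z\|\le M\psi(z)$, this gives \eqref{eq:G}.
\end{proof}

Let $c_0=0$, $c_n=\sum_{i=1}^ns_iy_i$ and $C_n=\{x:G_n(x-c_n)\le1\}$.

\begin{lemma}[Empty intersection]\label{lem:empty}
$\bigcap_nC_n=\emptyset$.
\end{lemma}

\begin{proof}
Let $y\in\bigcap_nC_n$, $j\ge1$ and $x=y-c_j$. By \eqref{eq:Rhead} and \eqref{eq:G}, $|g_j(x)|\le2\|x-R_j(x)\|\le2M\rho_j\le\frac1{50}$. Since $g_j(c_j)=s_j\ge\frac13$, we get $g_j(y)\ge\frac13-\frac1{50}>\frac14$ for all $j$, contrary to \eqref{eq:biorth}.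
\end{proof}

\begin{lemma}[Nesting]\label{lem:nest}
Let $n\ge0$, $G_{n+1}(x')\le t_{n+1}$ and $x=s_{n+1}y_{n+1}+x'$. Then $G_n(x)<1$.
\end{lemma}

\begin{proof}
Write $s=s_{n+1}$, $e=\varepsilon_{n+2}=4^{-n-2}$ and $\rho=\rho_{n+1}$. We show that $A_n'(x)<1$ and $A_n(x)\le\frac12$; then $\Lambda_n(x)=\chi(A'_n(x))<1$.

\emph{Step 1: size of $x'$ and $x$.} By \eqref{eq:G}, $\|x'-R_{n+1}(x')\|\le2M\rho$. Since $t_{n+1}=1+\frac e4$ and $s_{n+2}=(1-2e)s$, \eqref{eq:G} also gives
\begin{equation}\label{eq:tail}
N_{n+2}(x')\le\big(1+\tfrac e4\big)^2(1-2e)\,s=\big(1-\tfrac32e-\tfrac{15}{16}e^2-\tfrac18e^3\big)s\le\big(1-\tfrac32e\big)s\le1 .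
\end{equation}
By \eqref{eq:Rbound}, $\|x'\|\le4+2M\rho\le5$ and $\|x\|\le4+5=9$, so $\psi(x)\le9M$ and $\psi(x')\le9M$. By \eqref{eq:Rhead} for $R_{n+1}$, and because $\rho\le e\cdot25^{-2}M^{-1}$ and $s\ge\frac13$,
\begin{equation}\label{eq:head}
|g_{n+1}(x')|\le2\,\|x'-R_{n+1}(x')\|\le4M\rho\le\frac{4e}{625}\le\frac e{48}\le\frac{es}{16}.
\end{equation}
Hence $g_{n+1}(x)=s+g_{n+1}(x')\ge(1-\frac e{16})s>0$, and in particular $x\ne0$.

\emph{Step 2: the leading coordinate dominates.} Let $j\ge n+2$. Then $g_j(x)=g_j(x')$ and $\varepsilon_j\le e$, so by \eqref{eq:Nk} and \eqref{eq:tail}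
\[
|g_j(x)|\le\big(1-\tfrac32e\big)s\le\big(1-\tfrac{17}{16}e\big)s\le(1-e)\big(1-\tfrac e{16}\big)s\le(1-\varepsilon_j)\,g_{n+1}(x).
\]
Lemma~\ref{lem:norm}(c) with $\kappa=n+1$ gives
\begin{equation}\label{eq:lead}
N_{n+1}(x)=s+g_{n+1}(x').
\end{equation}
By \eqref{eq:head}, $N_{n+1}(x)\le(1+\frac e{16})s<(1+e)s=L_n$, since $t_n=1+\varepsilon_{n+1}/4=1+e$. Thus $A_n'(x)<1$. Without property (c) we would know $N_{n+1}(x)$ only up to a factor $2$, and Step 3 would fail.

\emph{Step 3: $R_n$ absorbs the step.} Write $r_k=r_{n,k}(x)$ for $k\ge n+1$ and $r_k'=r_{n+1,k}(x')$ for $k\ge n+2$. Then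
\begin{equation}\label{eq:split}
x-R_n(x)=\big(x'-R_{n+1}(x')\big)+(s-r_{n+1})\,y_{n+1}+\sum_{k\ge n+2}(r_k'-r_k)\,y_k .
\end{equation}
The first term has norm at most $2M\rho$. For the second, \eqref{eq:defect} with $a=\psi(x)$ gives $0\le N_{n+1}(x)-r_{n+1}\le9M\eta_n$, and \eqref{eq:lead}, \eqref{eq:head} give $|s-N_{n+1}(x)|\le4M\rho$. So the second term has norm at most $4(4M\rho+9M\eta_n)$.

In the last sum each coefficient is small, but we have no bound on the number of terms, so we estimate the variation. For $k\ge n+2$ we have $N_k(x)=N_k(x')=:N_k$, because $g_j(y_{n+1})=0$ for $j\ge n+2$. Put $d_k=N_k-r_k$ and $d_k'=N_k-r_k'$, so that $r'_k-r_k=d_k-d'_k$. The sequence $(N_k)$ decreases to $0$. By \eqref{eq:defect} with $a=\psi(x)$, the sequence $(d_k)$ is nonincreasing, tends to $0$, and is bounded by $9M\eta_n$. By \eqref{eq:defect} with $a=\psi(x')$, the same holds for $(d_k')$ with the bound $9M\eta_{n+1}$; if $x'=0$, then $d'_k=0$. The variation of the finitely supported sequence $(d_k-d_k')_{k\ge n+2}$ is therefore at most $d_{n+2}+d'_{n+2}\le18M\eta_n$,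 and \eqref{eq:var} bounds the last sum in \eqref{eq:split} by $72M\eta_n$. Since $\eta_n=\rho/(100M^2)$,
\[
\|x-R_n(x)\|\le2M\rho+16M\rho+36M\eta_n+72M\eta_n=18M\rho+108M\eta_n\le20M\rho .
\]
Hence $\psi(x-R_n(x))\le20M^2\rho_{n+1}=\rho_n/5$, and $A_n(x)\le\frac12$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main} for nonreflexive $X$]
If $G_{n+1}(w-c_{n+1})\le t_{n+1}$, put $x'=w-c_{n+1}$. Then $w-c_n=s_{n+1}y_{n+1}+x'$, and Lemma~\ref{lem:nest} gives $G_n(w-c_n)<1$, which is \eqref{eq:nest}. By Lemma~\ref{lem:empty}, Proposition~\ref{prop:engine}(b) applies. Together with Section~\ref{sec:reflexive}, this proves Theorem~\ref{thm:main}.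
\end{proof}

\section{Starlike compact sets and bumps without critical points}\label{sec:equiv}

To delete a starlike compact set $K$ we delete a point and then exchange the point for $K$, using Proposition~\ref{prop:engine}(a) with a fixed center and bodies that shrink to $K$. A finite sum $g$ of bumps is positive on $K$ and vanishes far from $K$, but its level sets need not be starlike. Integrating $g$ over the part of the ray beyond $x$ gives a function that is monotone along rays.

\begin{lemma}\label{lem:approx}
Let $X$ have a $C^p$ bump function, let $K\subset X$ be compact and starlike with respect to $0$, and let $\delta'>0$. There is a gauge $G$ with $K\subset\{G<1\}$ and $\{G\le1\}\subset K+B(0,\delta')$.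
\end{lemma}

\begin{proof}
Let $b,r_0,\delta$ be as in \eqref{eq:bump}. Choose $\mu>0$ with $\mu r_0<\delta'$ and finitely many $w_i\in K$ with $K\subset\bigcup_iB(w_i,\mu\delta)$. The function $g(x)=\sum_ib((x-w_i)/\mu)$ is $C^p$ and nonnegative, positive on $K$, and zero off the bounded set $K+B(0,\delta')$. For $x\ne0$ let $I(x)=\int_1^\infty g(sx)\,ds$. Locally the integral extends over a fixed compact interval, so $I$ is $C^p$ off $0$. From $I(\lambda x)=\lambda^{-1}\int_\lambda^\infty g(sx)\,ds$ we get $I(\lambda x)=0$ for large $\lambda$ and, differentiating at $\lambda=1$, $I'(x)x=-I(x)-g(x)$. If $g\ge m>0$ on $B(0,r)$, then $I(x)\ge m(r/\|x\|-1)$, so $I(x)\to\infty$ as $x\to0$. For $x\in K\setminus\{0\}$ we have $g(x)>0$, hence $I(x)>0$. So $1/I$, extended by $0$ at $0$, is continuous on the compact set $K$, and there is $c>0$ with $I>c$ on $K\setminus\{0\}$.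

Let $\Lambda=2-I/c$. Then $\Lambda<1$ on a punctured ball about $0$, $\Lambda(\lambda x)=2$ for large $\lambda$, and $\Lambda'(x)x=(I(x)+g(x))/c\ge1$ when $\Lambda(x)=1$. Lemma~\ref{lem:level} gives a gauge $G$ with $\{G<1\}=\{I>c\}\cup\{0\}\supset K$ and $\{G\le1\}=\{I\ge c\}\cup\{0\}$. If $I(x)\ge c$, then $g(sx)>0$ for some $s\ge1$, so $sx=k+v$ with $k\in K$, $\|v\|<\delta'$. Since $K$ is starlike with respect to $0$, $k/s\in K$, and $x=k/s+v/s\in K+B(0,\delta')$.
\end{proof}

Starlikeness is used only in the last line, and it cannot be dropped there: $\{G\le1\}$ contains the segment $[0,k]$ for every $k\in K$.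

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
We prove (1)$\Rightarrow$(3)$\Rightarrow$(2)$\Rightarrow$(4)$\Rightarrow$(1). The implication (1)$\Rightarrow$(2) is Theorem~\ref{thm:main}.

(1)$\Rightarrow$(3), \emph{one set.} Let $K$ be compact and starlike with respect to a point, which we translate to $0$, and let $O\supset K$ be open. A compact set has positive distance from the complement of an open set that contains it. So we can choose inductively numbers $\delta_n\downarrow0$ and gauges $G_n$ from Lemma~\ref{lem:approx} with $\delta'=\delta_n$ such that $K+B(0,\delta_0)\subset O$ and $K+B(0,2\delta_{n+1})\subset\{G_n<1\}$. Let $C_n=\{G_n\le1\}$. Then $K\subset C_n\subset K+B(0,\delta_n)$, so $\bigcap C_n=K$. Since $C_n$ is bounded, there is $t_n>1$ with $(t_n-1)\|x\|<\delta_n$ for all $x\in C_n$, and then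
\[
\{G_{n+1}\le t_{n+1}\}=t_{n+1}C_{n+1}\subset K+B(0,2\delta_{n+1})\subset\{G_n<1\}.
\]
Proposition~\ref{prop:engine}(a) with all $c_n=0$ gives a $C^p$ diffeomorphism $\vartheta:X\setminus\{0\}\to X\setminus K$ that is the identity off $C_0\subset O$. Theorem~\ref{thm:main} gives $h_0:X\to X\setminus\{0\}$, the identity off $O$. The map $\vartheta h_0:X\to X\setminus K$ is a $C^p$ diffeomorphism that is the identity off $O$.

(1)$\Rightarrow$(3), \emph{discrete families.} We first find a discrete family of open sets $O_i$ with $K_i\subset O_i\subset O$. The $K_i$ are pairwise disjoint, and the union of any subfamily is closed, since near each point it coincides with one $K_i$ or is empty. Let $K^i=\bigcup_{j\ne i}K_j$ and $W_i=\{x:\operatorname{dist}(x,K_i)<\operatorname{dist}(x,K^i)\}$, with $\operatorname{dist}(x,\emptyset)=\infty$. The $W_i$ are open, $K_i\subset W_i$, and they are pairwise disjoint: a point of $W_i\cap W_j$ would be strictly closer to each of $K_i,K_j$ than to the other. Let $Z=X\setminus(O\cap\bigcup_iW_i)$, a closed set disjoint from $K$,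 and $V=\{x:\operatorname{dist}(x,K)<\operatorname{dist}(x,Z)\}$. Then $V$ is open, $K\subset V$, and $\overline V\cap Z=\emptyset$, because $\operatorname{dist}(z,K)>0=\operatorname{dist}(z,Z)$ for $z\in Z$. Put $O_i=V\cap W_i$. A point of $W_i$ has the neighborhood $W_i$, which meets only $O_i$; a point outside $\bigcup W_i$ lies in $Z$ and has the neighborhood $X\setminus\overline V$, which meets no $O_i$.

Let $h_i:X\to X\setminus K_i$ be a $C^p$ diffeomorphism that is the identity off $O_i$. Define $h=h_i$ on $O_i$ and $h=\mathrm{id}$ off $\bigcup O_i$. By \eqref{eq:off}, $h_i(O_i)=O_i\setminus K_i$, so $h$ is a bijection of $X$ onto $X\setminus K$. Let $W$ be an open set that meets no $O_j$ with $j\ne i$. On $W\cap O_i$ we have $h=h_i$ by definition, and on $W\setminus O_i$ both maps are the identity; so $h=h_i$ on $W$. For the same two reasons $h^{-1}=h_i^{-1}$ on the open set $W\setminus K$. Such sets $W$ cover $X$ when $I\ne\emptyset$ (and $h=\mathrm{id}$ otherwise), so $h$ is a $C^p$ diffeomorphism, and it is the identity off $O$.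

(3)$\Rightarrow$(2). Take $K=\{0\}$ and let $O$ be the interior of $U$.

(2)$\Rightarrow$(4). Let $h:X\to X\setminus\{0\}$ be a $C^p$ diffeomorphism that is the identity off the unit ball. As shown in Section~\ref{sec:intro}, $X$ has a $C^p$ bump function, so the gauge $\psi$ of Lemma~\ref{lem:psi} exists. It is smooth except at $0$ and has no critical points, and $h$ avoids $0$. Let $\xi(s)=e^{-1/(2-s)}$ for $s<2$ and $\xi(s)=0$ for $s\ge2$, and put $f=\xi\circ\psi\circ h\ge0$. Then $f$ is $C^p$. If $\|x\|\ge2M$, then $h(x)=x$ and $\psi(x)\ge2$, so $f(x)=0$. Since $h(X)=X\setminus\{0\}$ contains points with $\psi<2$, we have $f\not\equiv0$. If $f(x)\ne0$ and $z=h(x)$, then $\xi'(\psi(z))<0$; the functional $\psi'(z)$ is nonzero, because differentiating $\psi(\lambda z)=\lambda\psi(z)$ at $\lambda=1$ gives $\psi'(z)z=\psi(z)>0$; and $h'(x)$ is onto. So $f'(x)=\xi'(\psi(z))\,\psi'(z)\circ h'(x)\ne0$.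

(4)$\Rightarrow$(1). The function $f$ is a bump function. If $X$ were finite-dimensional, $f$ would attain a positive maximum on its compact support, and $f'=0$ at that point.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AL} Amir and Lindenstrauss, Ann. of Math. 88 (1968).

\bibitem{EL} Ekeland and Lebourg, Trans. AMS 224 (1976).

\bibitem{J} R. C. James, Israel J. Math. 2 (1964).

\bibitem{L} Lindenstrauss, Bull. AMS 72 (1966), 967--970.

\bibitem{SB} \emph{Starlike Bodies and Deleting Diffeomorphisms in Banach Spaces},\\ \texttt{http://www.mat.ucm.es/\textasciitilde dazagrar/articulos/extractaAM.pdf}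

\end{thebibliography}
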